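# Slope filtrations and parabolic monodromy of convergent $F$-isocrystals

## 1. The stabilizer theorem

**Theorem 1.** Let $k$ be a finite field of characteristic $p$ and let $X$ be a smooth connected variety of positive dimension over $k$. Let $\mathcal C\in\mathcal C(X,\overline{\mathbb Q}_p)$ be a convergent $F$-isocrystal on $X$ with $\overline{\mathbb Q}_p$-coefficients, and let $U\subset X$ be a dense open subscheme such that $\mathcal C|_U$ admits a slope filtration $S_\bullet$ on $U$. Take the fiber functor to factor through restriction to $U$, so that $G(\mathcal C|_U)\subset G(\mathcal C)$. Then $G(\mathcal C|_U)$ is the stabilizer of $S_\bullet$ in $G(\mathcal C)$.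

Here is what the statement says. The group $G(\mathcal C)$ is the Tannakian group of $\mathcal C$: a linear algebraic group over $\overline{\mathbb Q}_p$ acting on the fiber $\omega(\mathcal C)$, whose stable subspaces are the fibers of the subobjects of $\mathcal C$ on $X$. Over the smaller variety $U$ there may be more subobjects, hence a smaller group. One source of new subobjects is visible at once. If the slopes of Frobenius are constant along $U$ in the sense that there is a filtration
$$\mathcal C|_U=S_1\supsetneq S_2\supsetneq\cdots\supsetneq S_s\supsetneq S_{s+1}=0$$
by subobjects on $U$ with $S_i/S_{i+1}$ isoclinic of slope $\sigma_i$ and $\sigma_1>\cdots>\sigma_s$, then each $\omega(S_i)$ is stable under $G(\mathcal C|_U)$, but usually not under $G(\mathcal C)$. The theorem says that this is the only reason for the group to shrink: an element of $G(\mathcal C)$ that respects the slope filtration already lies in $G(\mathcal C|_U)$.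

In the paper "Variations on a Tannakian Cebotarev density theorem" the statement (for $X$ geometrically connected) is called the generalized parabolicity conjecture. A theorem of D'Addezio says that if $\mathcal C=\alpha(\mathcal C^\dagger)$ comes from an overconvergent $\mathcal C^\dagger$ and has a slope filtration on $X$, then $G(\mathcal C)\subset G(\mathcal C^\dagger)$ is the stabilizer of that filtration; as a consequence Theorem 1 holds for $\dagger$-extendable $\mathcal C$. Theorem 1 has no extendability hypothesis, and the proof below does not use D'Addezio's theorem.

## 2. $F$-isocrystals, slopes, Tannakian groups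

Throughout, $k$ is a perfect field of characteristic $p$ (finite whenever $\overline{\mathbb Q}_p$-coefficients appear), $X$ is smooth and connected over $k$ of positive dimension, hence irreducible, and $q=p^s$ is fixed with $\mathbb F_q\subset k$. We write $F$ for the Frobenius of Witt vectors.

**Definition ($F$-isocrystals).** An $F$-isocrystal is a convergent isocrystal with a Frobenius structure $\varphi$ for the absolute $q$-Frobenius. The usual choice is $s=1$; the choice only affects the normalization of slopes. On an affine open, an $F$-isocrystal is a projective module with a connection and a semilinear operator $\varphi$; the precise description is recalled in Section 6.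

For instance, on $X=\mathbb A^1_k$ put $A=W(k)\langle t\rangle[1/p]$ with $\sigma(t)=t^q$. The module $Ae$ with $\nabla e=0$ and $\varphi(e)=p^be$ is an $F$-isocrystal of rank one.

We use these standard facts. $F$-isocrystals form an abelian tensor category with duals, all objects have finite length, objects and subobjects can be glued for the Zariski topology, and restriction to a dense open is exact and faithful.

**Definition (coefficients).** Let $k$ be finite. An object of $\mathcal C(X,\overline{\mathbb Q}_p)$ is an $F$-isocrystal $M$ with an action $\gamma:\mathbb K\to\operatorname{End}(M)$ of a finite extension $\mathbb K$ of $\mathbb Q_p$ (of $\mathbb Q_q$ if one uses $q$-Frobenii); one takes the 2-colimit over $\mathbb K$. Slopes and slope filtrations are those of the underlying $F$-isocrystal. Enlarging $\mathbb K$ replaces the underlying object by a direct sum of copies of it, so slopes do not change.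

**Definition (slopes).** At a point $x$ of $X$, including the generic point, pull $M$ back to an algebraic closure $\overline{k(x)}$. The result is a finite-dimensional space over $W(\overline{k(x)})[1/p]$ with a bijective $F^s$-semilinear $\varphi$. By the Dieudonné–Manin theorem it is a direct sum of simple pieces with a basis $e_0,\dots,e_{a-1}$, $\varphi e_i=e_{i+1}$, $\varphi e_{a-1}=p^be_0$, $\gcd(a,b)=1$; the number $b/a$ is the slope of the piece. $M$ is isoclinic of slope $\sigma$ on $U$ if at every point of $U$, including the generic point, only the slope $\sigma$ occurs.

The rank one example above is isoclinic of slope $b$. For the first cohomology of a family of elliptic curves over a curve $X$ with ordinary generic fiber and some supersingular fiber (with $q=p$), the slopes are $0,1$ on the ordinary locus $U$ and $\tfrac12,\tfrac12$ at a supersingular point. On $U$ there is a slope filtration: a rank one subobject of slope $0$ with quotient of slope $1$.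

If $\mathcal E$ on $U$ has a slope filtration, let $\mathcal E^{\le\sigma}\subset\mathcal E$ be the step that carries the slopes $\le\sigma$, let $\mathcal E_{\min}$ be the lowest nonzero step, and let $\mathcal E_{top}$ be the quotient of largest slope.

**Lemma 2.** Slope filtrations are unique. Subobjects, quotients, duals and tensor products of objects with slope filtrations have slope filtrations. The functor $\mathcal E\mapsto\mathcal E^{\le\sigma}$ is exact, and $(\mathcal E\otimes\mathcal E')^{\le\sigma}=\sum_{\sigma_1+\sigma_2=\sigma}\mathcal E^{\le\sigma_1}\otimes\mathcal E'^{\le\sigma_2}$.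

*Proof.* Checking at points, subobjects and quotients of isoclinic objects are isoclinic of the same slope. The image of a map between isoclinic objects of different slopes is therefore isoclinic of both slopes, so it is zero. By dévissage, any map from an object with slopes $\le\sigma$ to an object with slopes $>\sigma$ is zero: restrict it to the lowest step of the source and project to the top quotient of the target, which gives zero; go down in the target, then up in the source. If $\mathcal E$ has two slope filtrations, the step of the first with slopes $\le\sigma$ maps to zero in the quotient of $\mathcal E$ by the corresponding step of the second, so it is contained in it; by symmetry they are equal.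

On a subobject $\mathcal E'\subset\mathcal E$ the steps $\mathcal E'\cap\mathcal E^{\le\sigma}$ have graded pieces embedded in those of $\mathcal E$, so they form a slope filtration; on a quotient the images of the steps do. By uniqueness these are *the* slope filtrations, which is exactness. For the dual, the step with slopes $\le\sigma$ consists of the functionals vanishing on the part of $\mathcal E$ with slopes $<-\sigma$. For tensor products, the right-hand side of the formula defines a filtration whose graded piece at $\sigma$ is $\bigoplus_{\sigma_1+\sigma_2=\sigma}\mathrm{gr}_{\sigma_1}\mathcal E\otimes\mathrm{gr}_{\sigma_2}\mathcal E'$, isoclinic of slope $\sigma$. $\square$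

Uniqueness has a consequence for coefficients. If the underlying $F$-isocrystal of an object of $\mathcal C(U,\overline{\mathbb Q}_p)$ has a slope filtration, the automorphisms $\gamma(f)$, $f\in\mathbb K^\times$, preserve it, so its steps are subobjects in $\mathcal C(U,\overline{\mathbb Q}_p)$. Also, the tensor product over $\mathbb K$ of two objects is a direct factor of the tensor product of the underlying $F$-isocrystals (the summand on which the two actions of $\mathbb K$ coincide), so Lemma 2 applies to it.

**Definition (Tannakian group).** $\langle\mathcal C\rangle$ is the category of all subquotients of finite sums of objects $\mathcal C^{\otimes m}\otimes(\mathcal C^\vee)^{\otimes n}$. The fiber functor $\omega$ identifies it with the category of representations of the algebraic group $G(\mathcal C)$, and subobjects correspond to stable subspaces. The representation $\omega(\mathcal C)$ is faithful.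

If $\mathcal C$ has rank one, $G(\mathcal C)\subset\mathbb G_m$ is $\mu_n$ when $\mathcal C$ has exact order $n$ under $\otimes$, and $\mathbb G_m$ when no positive tensor power of $\mathcal C$ is trivial.

## 3. One slope, and rank two

**One slope, equal to $0$.** Take $q=p$ and suppose $\mathcal C$ is isoclinic of slope $0$ on $X$. The stabilizer of a one-step filtration is all of $G(\mathcal C)$, so Theorem 1 claims $G(\mathcal C|_U)=G(\mathcal C)$. Classically, slope $0$ objects correspond, compatibly with tensor products, to continuous representations of the étale fundamental group on finite-dimensional spaces over finite extensions of $\mathbb Q_p$, and $G$ is the Zariski closure of the image. Both $\pi_1(U)$ and $\pi_1(X)$ are quotients of the Galois group of the function field, since $U$ and $X$ are normal. So $\pi_1(U)\to\pi_1(X)$ is surjective, the images agree, and the claim holds.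

**Rank two, slopes $0,1$ on $U$ and $\tfrac12,\tfrac12$ at a point $x\in X\setminus U$.** Here $\mathcal C$ has no rank one subobject on $X$. Indeed, such a subobject would be isoclinic at the generic point (it is simple, and its generic slope decomposition is a filtration over some dense open subset of $U$), of slope $0$ or $1$. By the Grothendieck–Katz theorem its Newton polygon at $x$ lies on or above the generic one with the same endpoints. The generic one is a straight segment and Newton polygons are convex, so the two coincide. But at $x$ only the slope $\tfrac12$ is available. So $S_2$, the rank one subobject of slope $0$ on $U$, does not extend to $X$.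

Could the filtration split on $U$, say $\mathcal C|_U=\mathcal L_1\oplus S_2$? If $G(\mathcal C)=\mathrm{GL}_2$, the stabilizer of the line $\omega(S_2)$ is a Borel subgroup, which stabilizes no second line, so Theorem 1 forbids a splitting. This is a statement about $\mathcal L_1$, the complement of *larger* slope: there is an asymmetry between small and large slopes. The small-slope line may exist on $U$ only; we shall have to show that the large-slope line, if it exists on $U$, comes from $X$.

With $G=\mathrm{GL}_2$ and $H=B$ the Borel, one more observation points the way. In $\mathrm{Sym}^n\omega(\mathcal C)$ the $B$-stable line is $\omega(S_2)^{\otimes n}$, and it spans $\mathrm{Sym}^n$ under $G$. The slopes of $\mathrm{Sym}^n\mathcal C|_U$ are $0,1,\dots,n$, and the part of lowest slope is exactly $S_2^{\otimes n}$. So here the line that comes from $U$ is the lowest-slope part of the $G$-stable subspace that it generates.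

## 4. From stabilizers of lines to hulls

By Chevalley's theorem, a closed subgroup of $G=G(\mathcal C)$ is the stabilizer of a line in a representation. To prove that $P=\mathrm{Stab}(S_\bullet)$ is contained in $H=G(\mathcal C|_U)$, it is enough to show that $P$ stabilizes the line attached to $H$. The line corresponds to a subobject $\mathcal L$ on $U$. The last observation of Section 3 suggests comparing $\mathcal L$ with the smallest subobject on $X$ that contains it.

**Definition (hull).** Let $M$ be an $F$-isocrystal on $X$ and $N\subset M|_U$ a subobject on $U$. The hull $\overline N\subset M$ is the smallest sub-$F$-isocrystal on $X$ with $N\subset\overline N|_U$.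

It exists: the subobjects $M'\subset M$ with $N\subset M'|_U$ are closed under finite intersections, because restriction is exact, and $M$ has finite length. In the rank two example of Section 3, take the underlying $F$-isocrystal to have rank two; the hull of $S_2$ is then all of it, since it has no rank one subobject on $X$. In Tannakian terms, the hull corresponds to the $G$-span of $\omega(N)$.

**Theorem 3 (hull theorem; $k$ perfect).** Let $M$ be an $F$-isocrystal on $X$ such that $M|_U$ has a slope filtration, and let $0\neq N\subset M|_U$ be a sub-$F$-isocrystal on $U$. Then $(\overline N|_U)_{\min}=N_{\min}$.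

**Proof of Theorem 1 from Theorem 3.** Let $G$, $H$, $P$ be as above. Since the $S_i$ are subobjects on $U$, we have $H\subset P$.

**Step 1: $P$ preserves the slope filtration of every object of $\langle\mathcal C\rangle$.** Let $\mathcal D\in\langle\mathcal C\rangle$. Write $\mathcal D=\mathcal Z_1/\mathcal Z_2$ with $\mathcal Z_2\subset\mathcal Z_1\subset\bigoplus_j\mathcal C^{\otimes m_j}\otimes(\mathcal C^\vee)^{\otimes n_j}$ on $X$. The group $P$ preserves the filtration of $\omega(\mathcal C)$, hence the filtrations induced on duals, tensor products and the sum. The $\omega(\mathcal Z_i)$ are $G$-stable, so $P$ preserves the filtration induced on $\omega(\mathcal D)$. By the exactness and tensor formula of Lemma 2 this is the slope filtration of $\mathcal D|_U$. So $\omega((\mathcal D|_U)^{\le\sigma})$ is $P$-stable for every $\sigma$.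

**Step 2: $P$ stabilizes a line with stabilizer $H$.** By Chevalley's theorem there are $\mathcal D\in\langle\mathcal C\rangle$ and a line in $\omega(\mathcal D)$ with stabilizer exactly $H$ in $G$. The line is $H$-stable, so it equals $\omega(\mathcal L)$ for a rank one subobject $\mathcal L\subset\mathcal D|_U$ in $\mathcal C(U,\overline{\mathbb Q}_p)$. By Lemma 2 and the remark after it, $\mathcal L$ has a slope filtration by subobjects in $\mathcal C(U,\overline{\mathbb Q}_p)$. As $\mathcal L$ is simple, it is isoclinic: $\mathcal L=\mathcal L_{\min}$.

Choose a finite extension $\mathbb K$ over which $\mathcal D$, $\mathcal L$ and the inclusion are defined, and let $\overline{\mathcal L}\subset\mathcal D$ be the hull, formed for the underlying $F$-isocrystals. For $f\in\mathbb K^\times$ the automorphism $\gamma(f)$ of $\mathcal D$ preserves $\mathcal L$, hence $\overline{\mathcal L}$ by uniqueness of the hull. So $\overline{\mathcal L}$ is a subobject of $\mathcal D$ in $\mathcal C(X,\overline{\mathbb Q}_p)$, and it lies in $\langle\mathcal C\rangle$. Theorem 3 gives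
$$\mathcal L=\mathcal L_{\min}=(\overline{\mathcal L}|_U)_{\min}.$$
By Step 1 applied to $\overline{\mathcal L}$, the line $\omega(\mathcal L)$ is $P$-stable. Hence $P\subset\mathrm{Stab}_G(\omega(\mathcal L))=H$, and $H=P$. $\square$

## 5. Duality and the largest slope

**Theorem 4 (key theorem; $k$ perfect).** Let $M$ be an $F$-isocrystal on $X$ such that $M|_U$ has a slope filtration, with largest slope $\lambda$. Let $Q'\subset M|_U$ be a sub-$F$-isocrystal whose image $N$ in $M_{top}$ is nonzero. Then there is a nonzero sub-$F$-isocrystal $Y\subset M$ on $X$ with $Y|_U\subset Q'$ whose image in $M_{top}$ is $N$.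

In rank two with $M|_U=L_1\oplus S_2$ as in Section 3 and $Q'=L_1$, the theorem produces $Y$ on $X$ with $Y|_U=L_1$: the large-slope line extends.

**Proof of Theorem 3 from Theorem 4.** Write $\mathcal M=\overline N^\vee$ and $Q'=\ker(\mathcal M|_U\twoheadrightarrow N^\vee)$. By Lemma 2, $\mathcal M|_U$ has a slope filtration. Suppose $0\ne Y\subset\mathcal M$ were a subobject on $X$ with $Y|_U\subset Q'$. Then $(\mathcal M/Y)^\vee$, the annihilator of $Y$, is a proper subobject of $\overline N$. Over $U$ it contains the annihilator of $Q'$, which is $N$. This contradicts the minimality of the hull. So no such $Y$ exists, and by Theorem 4 the image of $Q'$ in $\mathcal M_{top}$ is zero. Hence $\mathcal M|_U\to\mathcal M_{top}$ factors through $\mathcal M|_U/Q'=N^\vee$. Dually, $(\overline N|_U)_{\min}=(\mathcal M_{top})^\vee\subset N$. So $N$ and $\overline N|_U$ have the same minimal slope, and by exactness $N_{\min}=N\cap(\overline N|_U)_{\min}=(\overline N|_U)_{\min}$. $\square$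

It remains to prove Theorem 4. Now $Y$ must be constructed on $X$ from data on $U$, and for this we need coordinates.

## 6. Rings attached to an affine open and its height one primes

Let $V=\operatorname{Spec}R\subset X$ be a nonempty affine open and $\kappa=\operatorname{Frac}R$. Since $R$ is smooth and affine, there is a $p$-adically complete, $W(k)$-flat, formally smooth lift $A_0$ of $R$ with a lift $\sigma$ of the $q$-Frobenius, compatible with $F^s$ on $W(k)$. The ring $A_0$ is noetherian. Put $A=A_0[1/p]$ and $K=W(k)[1/p]$.

Let $\Omega$ be the module of continuous differentials of $A_0/W(k)$. It is finite projective, with dual the module of continuous $W(k)$-derivations $D$ of $A_0$. Hence a submodule $M'$ of a module with connection satisfies $\nabla(M')\subset M'\otimes\Omega$ if and only if $\nabla_D(M')\subset M'$ for all $D$.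

**Local description (Berthelot, Ogus).** $F$-isocrystals on $V$ are finite projective $A$-modules $M$ with an integrable convergent connection $\nabla$ and a horizontal isomorphism $\varphi:\sigma^*M\cong M$. This is compatible with restriction to affine opens, with the induced lift and $\sigma$. Convergence means that $\rho^{|\alpha|}\|\tfrac1{\alpha!}\partial^\alpha m\|\to0$ for all $m\in M$ and all $\rho<1$, in local étale coordinates; it passes to $\nabla$-stable direct summands, since the norm restricts.

**Lemma 5.** A finitely generated $A$-module $M$ with a connection is projective.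

*Proof.* *Localization.* Cover $\operatorname{Spec}R$ by finitely many $\operatorname{Spec}R_{f_i}$ with étale coordinates. The map from $A_0$ to the product of the $p$-completed localizations is flat, and faithfully flat modulo $p$. As $p$ lies in every maximal ideal of $A_0$, it is faithfully flat. Derivations and $\nabla$ extend, and projectivity descends. So we may assume that $\Omega$ is free on $dt_1,\dots,dt_d$, with dual derivations $\partial_i$.

*Fitting ideals are stable.* Let $A^n\xrightarrow{B}A^m\to M\to0$ be a presentation. Lift $\nabla_{\partial_i}$ to an operator $\partial_i+\Theta_i$ on $A^m$. It preserves the image of $B$, so $\partial_iB+\Theta_iB=BC_i$ for some matrix $C_i$. Taking $r$-th exterior powers, $\partial_i$ of an $r\times r$ minor of $B$ is an $A$-linear combination of $r\times r$ minors. So every Fitting ideal $I$ of $M$ is $\partial_i$-stable for all $i$.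

*Stable ideals are locally $0$ or $1$.* Let $\mathfrak m\subset A$ be maximal with residue field $k_{\mathfrak m}$, which is finite over $K$, hence separable. $A$ is a smooth affinoid algebra of dimension $d$, so $\widehat A_{\mathfrak m}\cong k_{\mathfrak m}[[x_1,\dots,x_d]]$. The $\partial_i$ act on it $k_{\mathfrak m}$-linearly, because they are $K$-linear and a $K$-derivation kills a separable algebraic extension of $K$. The map $\mathfrak m/\mathfrak m^2\to\Omega\otimes k_{\mathfrak m}$ is surjective since $\Omega_{k_{\mathfrak m}/K}=0$, hence bijective by dimension. So the matrix $(\partial_ix_j)$ is invertible, and the $\partial/\partial x_j$ are $\widehat A_{\mathfrak m}$-combinations of the $\partial_i$. If $I\widehat A_{\mathfrak m}\ne0$, take an element of minimal order. In characteristic $0$ some $\partial/\partial x_j$ lowers any positive order by one while staying in $I\widehat A_{\mathfrak m}$. So the minimal order is $0$ and $I\widehat A_{\mathfrak m}=\widehat A_{\mathfrak m}$. Completion is faithfully flat, so each Fitting ideal is $0$ or the unit ideal at each $\mathfrak m$. This means that $M$ is locally free. $\square$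

In particular kernels and cokernels of maps of $F$-isocrystals on $V$ are those of modules, and if $Y\subset M$ is a sub-$F$-isocrystal on $V$ then $M/Y$ is projective.

**The rings $O_\eta$ and $O$.** For a height one prime $\eta$ of $R$, let $O_\eta$ be the $p$-adic completion of the localization of $A_0$ at the preimage of $\eta$; then $O_\eta/p=R_\eta$ is a discrete valuation ring. Let $O$ be the $p$-adic completion of $(A_0)_{(p)}$, a complete discrete valuation ring with uniformizer $p$ and residue field $\kappa$. Put $E=O[1/p]$. Localization and completion of noetherian rings are flat, so $A\to E$ is flat. Both $\sigma$ and the derivations $D$ extend to $O_\eta$ and $O$.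

For $R=k[t]$, $A_0=W(k)\langle t\rangle$ and $\eta=(t)$: the element $1/(1-t)$ lies in $O_\eta$, and $\sum_n p^nt^{-n}$ lies in $O$ but not in $O_\eta$ (by (a) below: if it did, then so would $p^{-1}(\sum_n p^nt^{-n}-1)$, whose reduction $t^{-1}$ is not in $R_\eta$).

The maps $A_0\to O_\eta\to O$ are injective modulo $p$, being $R\subset R_\eta\subset\kappa$, and the three rings are $p$-separated and $p$-torsion free. We need three facts.

(a) *The maps are injective, $pO\cap O_\eta=pO_\eta$, and $O\cap O_\eta[1/p]=O_\eta$.* If $x\mapsto0$, then $x=px'$ by injectivity mod $p$, and $x'\mapsto0$; iterating, $x$ is divisible by all powers of $p$. The second claim is injectivity of $O_\eta/p\to O/p$. Iterating it gives $p^nO\cap O_\eta=p^nO_\eta$, which is the third.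

(b) *$\bigcap_\eta O_\eta=A_0$ inside $O$.* If $x$ is in the intersection, $\bar x\in\bigcap_\eta R_\eta=R$ because $R$ is normal. Lift $\bar x$ to $a\in A_0$. By (a), $(x-a)/p$ is again in the intersection. Iterate, and use completeness of $A_0$.

(c) *$O_\eta[1/p]$ is a PID, with units $p^{\mathbb Z}O_\eta^\times$.* $O_\eta$ is a noetherian local ring, $p$ is a nonzerodivisor and $O_\eta/p$ is a discrete valuation ring, so $O_\eta$ is regular of dimension $2$. Hence it is a UFD in which $p$ is prime. So $O_\eta[1/p]$ is a one-dimensional noetherian UFD, that is, a PID. An element of $O_\eta$ that becomes invertible divides a power of $p$, so it is a power of $p$ times a unit.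

**The perfect side.** Let $\bar\kappa$ be an algebraic closure of $\kappa$, $\tilde E=W(\bar\kappa)[1/p]$, and $R_\eta^+$ the integral closure of $R_\eta$ in $\bar\kappa$, a perfect ring. The $p$-completion of $\operatorname{colim}_\sigma O$ is $p$-complete and $p$-torsion free with perfect reduction $\kappa^{perf}$, so it is $W(\kappa^{perf})$ with $\sigma=F^s$. This gives a $\sigma$-equivariant embedding $j:O\to W(\bar\kappa)$ lifting $\kappa\subset\bar\kappa$. In the same way $j(O_\eta)\subset W(R_\eta^{perf})\subset W(R_\eta^+)$. Derivations do not come along to $\tilde E$; this is why we keep $E$.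

We use Teichmüller expansions: every $x\in W(\bar\kappa)$ is uniquely $\sum_{i\ge0}[x_i]p^i$, and for a perfect subring $S\subset\bar\kappa$ we have $x\in W(S)$ exactly when all $x_i\in S$. As multiplication by $p$ shifts the coordinates,
$$W(S)[1/p]\cap W(\bar\kappa)=W(S).\tag{1}$$

For an $F$-isocrystal $M$ on $V$ put $M_\eta=M\otimes_AO_\eta[1/p]$, which is free by (c), $M_E=M\otimes_AE$ and $M_{\tilde E}=M_E\otimes_{E,j}\tilde E$. As $M$ is projective, $M\subset M_\eta\subset M_E$. By Dieudonné–Manin, $M_{\tilde E}$ is the direct sum of its slope parts, and for each slope there are integers $a\ge1$, $b$, with quotient equal to the slope, such that every $\varphi$-stable subspace of that slope part has a basis of vectors $v$ with $\varphi^av=p^bv$.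

## 7. A rank two example at a bad point: bottom slope against top slope

The first thing one would try for extending a subobject from $U$ to $V$ is to close it up: it has a generic fiber $Z\subset M_E$, and one takes $Z\cap M$. Let us see in an example where this fails. Only $\varphi$ matters here, so we ignore connections.

Take $q=p$, $R=k[t]$, $A_0=W(k)\langle t\rangle$, $\sigma(t)=t^p$, $\eta=(t)$, and a module with basis $m_1,m_2$ and
$$\varphi(m_1)=m_2,\qquad \varphi(m_2)=p\,m_1+t\,m_2 .$$
The embedding $j$ sends $t$ to $[t]$. The determinant of $\varphi$ is $-p$. Where $t$ is invertible the slopes are $0,1$; at $t=0$ we have $\varphi^2m_i=pm_i$ and the slopes are $\tfrac12,\tfrac12$.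

*The slope $0$ line meets $M_\eta$ in $0$.* The map $\beta\mapsto p/(t+\sigma(\beta))$ is a contraction of $pO$; let $\beta$ be its fixed point. Then $\varphi(m_2+\beta m_1)=(t+\sigma(\beta))(m_2+\beta m_1)$, so $\ell=E(m_2+\beta m_1)$ is a $\varphi$-stable line of slope $0$. Suppose $\ell_\eta=\ell\cap M_\eta\ne0$. Then $M_\eta/\ell_\eta$ is torsion-free over a PID, so $\ell_\eta$ is a $\varphi$-stable direct summand, and $\varphi$ acts on its generator by a unit of $O_\eta[1/p]$, since $\det\varphi$ is a unit there. Specialize along $O_\eta[1/p]\to K$, $t\mapsto0$. We get a primitive vector $n\in W(k)^2$ with $\varphi_0(n)=cn$, $c\in K^\times$. Then $c\,\sigma(c)\,n=\varphi_0^2(n)=p\,\sigma^2(n)$, where $\sigma$ acts on coordinates, and comparing valuations $2v(c)=1$. This is impossible. So $\ell\cap M_\eta=0$, and also $\ell\cap M=0$: closing up this subobject gives nothing.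

*Vectors over $\tilde E$.* Look for $v=m_1x_1+m_2x_2$ with $\varphi v=v$, scaled so that $x_2\in W(\bar\kappa)$ is nonzero mod $p$. This means $x_1=p\sigma(x_2)$ and $x_2=[t]\sigma(x_2)+p\sigma^2(x_2)$. Modulo $p$ we find $\bar x_2=t\bar x_2^p$, that is, $\bar x_2^{p-1}=t^{-1}$: there is a pole at $t=0$, and no power of $p$ removes it.

Now look for $\varphi v=pv$. This means $v=m_1y+m_2\sigma^{-1}(y)$ with $\sigma(y)+[t]y=p\sigma^{-1}(y)$; scale so that $y\in W(\bar\kappa)$. Suppose $y=y^{(i)}+p^iy'$ with $y^{(i)}\in W(R_\eta^+)$ and $y'\in W(\bar\kappa)$; this holds for $i=0$ with $y^{(0)}=0$. Then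
$$\sigma(y')+[t]y'-p\sigma^{-1}(y')=-p^{-i}\bigl(\sigma(y^{(i)})+[t]y^{(i)}-p\sigma^{-1}(y^{(i)})\bigr),$$
and the right-hand side lies in $W(R_\eta^+)$ by (1). Modulo $p$ this reads $Y^p+tY=c$ with $c\in R_\eta^+$ and $Y=\bar y'$. The equation is *monic*, so $Y\in R_\eta^+$, and we continue with $y^{(i+1)}=y^{(i)}+p^i[Y]$. So $y\in W(R_\eta^+)$: the top slope vector has no pole at the bad point.

This is the idea of the proof. Vectors of the largest slope are integral at every height one prime, including those outside $U$. So the smallest subspace of $M_E$ that they generate under $\varphi$ and $\nabla$ has a chance to be defined over $V$. There are three things to do: integrality in general (Section 8), passage from $\tilde E$ back to $O_\eta$ (Section 9), and gluing over all $\eta$ at once (Sections 10 and 11).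

## 8. Integrality of top slope vectors

**Lemma 6.** Let $M$ be an $F$-isocrystal on $V$, let $\lambda$ be the largest slope of $M_{\tilde E}$, with corresponding $(a,b)$. If $v\in M_{\tilde E}$ and $\varphi^av=p^bv$, then $v\in M_\eta\otimes W(R_\eta^+)[1/p]$ for every height one prime $\eta$.

*Proof.* The operator $\psi=p^b\varphi^{-a}$ fixes $v$ and has slopes $\ge0$, so its powers have bounded denominators; and it involves the *inverse* of Frobenius, which shrinks poles.

**Step 1: the matrices of $\psi^n$ are integral up to a fixed power of $p$.** Let $m=(m_1,\dots,m_h)$ be a basis of $M_\eta$ and $\varphi(m)=m\Phi$ with $\Phi\in\mathrm{GL}_h(O_\eta[1/p])$. Then $\varphi^{-1}(m)=m\,F^{-s}(\Phi^{-1})$. As $F$ is bijective on $W(R_\eta^+)$, we get $\psi^n(m)=mD_n$ with entries of $D_n$ in $W(R_\eta^+)[1/p]$.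

By Dieudonné–Manin there are a multiple $c$ of $a$ and a basis $(f)$ of $M_{\tilde E}$ with $\varphi^cf=p^{c\mu_f}f$, where $\mu_f$ is a slope and $c\mu_f\in\mathbb Z$. Then $\psi^{c/a}f=p^{e_f}f$ with $e_f=c(\lambda-\mu_f)\ge0$, because $\lambda$ is the largest slope. So $\Lambda'=\bigoplus W(\bar\kappa)f$ is $\psi^{c/a}$-stable, and $\sum_{0\le i<c/a}\psi^i\Lambda'$ is a $\psi$-stable lattice. Comparing it with the lattice spanned by $m$, we find $N$ with $p^ND_n\in M_h(W(\bar\kappa))$ for all $n\ge0$. By (1), $p^ND_n\in M_h(W(R_\eta^+))$.

**Step 2: poles shrink to nothing.** Write $v=mx$; after scaling by a power of $p$, $x\in W(\bar\kappa)^h$. From $v=\psi^nv$ we get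
$$p^Nx=(p^ND_n)\,\tau^n(x),\qquad \tau=F^{-sa}.\tag{2}$$
Let $w:\bar\kappa\to\mathbb Q\cup\{\infty\}$ be any valuation extending that of $R_\eta$, with ring $O_w\supset R_\eta^+$, a perfect ring. For $i\ge0$ the set $W(O_w)+p^{i+1}W(\bar\kappa)$ is a $\tau$-stable subring of $W(\bar\kappa)$. It consists of the elements whose Teichmüller coordinates of index $\le i$ lie in $O_w$, since these coordinates depend only on the element modulo $p^{i+1}$. As $[\varpi]\sum[x_l]p^l=\sum[\varpi x_l]p^l$, we can choose $\varpi\in\bar\kappa^\times$ with $[\varpi]x\in(W(O_w)+p^{i+1}W(\bar\kappa))^h$. Multiplying (2) by $\tau^n[\varpi]=[\varpi^{q^{-an}}]$,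
$$[\varpi^{q^{-an}}]\,p^Nx=(p^ND_n)\,\tau^n([\varpi]x)\in\bigl(W(O_w)+p^{i+1}W(\bar\kappa)\bigr)^h .$$
So each Teichmüller coordinate $y$ of index $\le i$ of an entry of $p^Nx$ satisfies $w(y)\ge-q^{-an}w(\varpi)$ for all $n$, whence $w(y)\ge0$. Here $i$ and $w$ are arbitrary, and $\bigcap_wO_w=R_\eta^+$, because the integral closure of a valuation ring in an algebraic extension is the intersection of the valuation rings extending it. So $p^Nx\in W(R_\eta^+)^h$. $\square$

## 9. Back to $O_\eta$: topological bases and the space $T$

The coordinates of $v$ lie in $W(R_\eta^+)[1/p]$, which is huge over $O_\eta$. We want to expand $v$ as a convergent sum of vectors of $M_\eta$ times elements independent over $O$.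

**Lemma 7.** Let $\Xi\subset R_\eta^+$ be countable. There are a perfect field $\kappa\subset\kappa_\infty\subset\bar\kappa$ containing $\Xi$ and, with $R_\infty$ the integral closure of $R_\eta$ in $\kappa_\infty$, elements $e_i\in W(R_\infty)$ ($i$ in a countable set) such that every element of $W(R_\infty)$ (resp. $W(\kappa_\infty)$) is uniquely a convergent sum $\sum a_ie_i$ with $a_i\in O_\eta$ (resp. $a_i\in O$), $a_i\to0$ $p$-adically.

*Proof.* Let $\Xi=\{\xi_1,\xi_2,\dots\}$, $\kappa_0=\kappa$, $\kappa_{n+1}=\kappa_n^{1/p}(\xi_{n+1})$. These fields are finite over $\kappa$, since $\kappa_n$ is finitely generated over the perfect field $k$ and so $\kappa_n^{1/p}/\kappa_n$ is finite. The union $\kappa_\infty$ is perfect. The integral closure $R_n$ of $R_\eta$ in $\kappa_n$ is finite over $R_\eta$, because $R_\eta$ is a localization of a finitely generated $k$-algebra and hence Nagata. It is torsion-free, so free. The quotient $R_{n+1}/R_n$ is finitely generated, and torsion-free because $\kappa_n\cap R_{n+1}=R_n$; so it is free. Hence a basis of $R_n$ extends to one of $R_{n+1}$, and $R_\infty=\bigcup R_n$ is free over $R_\eta$ on a countable basis $(\bar e_i)$.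 This is also a $\kappa$-basis of $\kappa_\infty$.

$R_\infty$ is perfect. Lift $\bar e_i$ to $e_i\in W(R_\infty)$. Note that $j(O_\eta)\subset W(R_\eta^{perf})\subset W(R_\infty)$. The map from the $p$-completion of $\bigoplus O_\eta e_i$ to $W(R_\infty)$ is a map of $p$-complete $p$-torsion-free modules that is an isomorphism modulo $p$, hence an isomorphism. The elements of the source are the sums in the statement. The same argument works for $O$ and $W(\kappa_\infty)$ with the same $e_i$. $\square$

Call an $E$-subspace of $M_E$ *$(\varphi,\nabla)$-stable* if it is stable under $\varphi$ and all $\nabla_D$. The generic fiber of a sub-$F$-isocrystal is an example; the line $\ell$ of Section 7 is stable under $\varphi$.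

**Proposition 8.** Let $\tilde N\subset M_{\tilde E}$ be a $\varphi$-stable subspace of the slope-$\lambda$ part, $\lambda$ the largest slope. There is a smallest $(\varphi,\nabla)$-stable $E$-subspace $T\subset M_E$ with $T\otimes_E\tilde E\supset\tilde N$. For every height one prime $\eta$ of $R$, the space $T$ is spanned over $E$ by $T\cap M_\eta$.

*Proof.* Let $v_1,\dots,v_g$ be a basis of $\tilde N$ with $\varphi^av_l=p^bv_l$. Fix $\eta$.

**Step 1: expand the $v_l$ over $M_\eta$.** By Lemma 6 the coordinates of the $v_l$ in a basis of $M_\eta$ lie in $W(R_\eta^+)[1/p]$. Multiply by a power of $p$, let $\Xi$ be the countable set of all Teichmüller coordinates that occur, and apply Lemma 7. The coordinates lie in $W(R_\infty)[1/p]$, so $v_l=\sum_im_{l,i}e_i$ with $m_{l,i}\in M_\eta$, $m_{l,i}\to0$.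

**Step 2: which subspaces contain $\tilde N$.** For an $E$-linear functional $f$ on $M_E$ we have $f(v_l)=\sum_if(m_{l,i})e_i$ in $W(\kappa_\infty)[1/p]$ with $f(m_{l,i})\in E$. By uniqueness of expansions over $O$, $f(v_l)=0$ if and only if all $f(m_{l,i})=0$. A subspace $Z\subset M_E$ is the common kernel of the functionals vanishing on it, and so is $Z\otimes\tilde E$. Hence $Z\otimes\tilde E\supset\tilde N$ if and only if $Z$ contains all $m_{l,i}$.

**Step 3: $T$.** By Step 2, the smallest $(\varphi,\nabla)$-stable $Z$ with $Z\otimes\tilde E\supset\tilde N$ is the $E$-span of all elements obtained from the $m_{l,i}$ by finite words in $\varphi$ and the $\nabla_D$. This span is stable under $\varphi$ by semilinearity and under $\nabla_D$ by the Leibniz rule. All these elements lie in $M_\eta$, which is stable under $\varphi$ and $\nabla_D$. So $T$ exists and is spanned by $T\cap M_\eta$. The definition of $T$ does not involve $\eta$, so the claim holds for every $\eta$. $\square$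

## 10. Rank one Frobenius modules over all height one primes at once

We now know that $T$ is defined over $O_\eta[1/p]$ for each $\eta$ separately. This does not yet show $T\cap M\neq0$. If $T$ is a line $Ey$, each $\eta$ gives a generator $y_\eta=f_\eta y$, and nothing so far relates the various $f_\eta$. Frobenius does: it turns the line into a character of the Galois group of $\kappa$, which each $\eta$ shows to be unramified at $\eta$.

**Lemma 9.** Let $\Lambda$ be a free $O$-module of rank $1$ with a $\sigma$-semilinear $\varphi'$ sending a generator to a generator. Suppose that for every height one prime $\eta$ there is a generator $y_\eta$ of $\Lambda$ with $\varphi'(y_\eta)=u_\eta y_\eta$, $u_\eta\in O_\eta^\times$. Then there is $0\ne z\in\Lambda$ with $z\in O_\eta y_\eta$ for all $\eta$.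

*Proof.* Let $\kappa^s\subset\bar\kappa$ be the separable closure and $\Gamma=\mathrm{Gal}(\kappa^s/\kappa)$.

**Step 1: étale extensions of $A_0$, $O_\eta$, $O$.** *We build rings in which the Frobenius equation $u\sigma(x)=x$ can be solved.* For $B\in\{A_0,O_\eta,O\}$ the ring $\bar B=B/p$ is a normal domain with fraction field $\kappa$. Let $\bar B^{et}$ be the union of the finite étale $\bar B$-subalgebras $C\subset\kappa^s$. The union is directed: $C\otimes_{\bar B}C'$ is a finite product of normal domains, and its image in $\kappa^s$ is one of the factors, by the next argument.

A root in $\kappa^s$ of a finite étale equation over some such $C$ lies in $\bar B^{et}$. Indeed, a finite étale algebra over the normal domain $C$ is a finite product of normal domains finite étale over $C$, and its map to $\kappa^s$ factors through one factor. The kernel on this factor is a prime meeting $C$ in $0$; since the factor is a domain integral over $C$, the kernel is $0$.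

By invariance of the étale site under nilpotent thickenings, $C$ has a finite étale lift $C_n$ over $B/p^n$, unique up to unique isomorphism, and morphisms lift uniquely. The Frobenius of $C$ lifts uniquely to a $\sigma$-semilinear endomorphism of $C_n$ (lift the $\bar B$-algebra map from the Frobenius twist of $C$ to $C$). Put
$$B^{et}=\varprojlim_n\operatorname{colim}_CC_n .$$
It is $p$-complete and $p$-torsion free, $B^{et}/p^n=\operatorname{colim}_CC_n$, $B^{et}/p=\bar B^{et}$, and it carries actions of $\sigma$ and $\Gamma$, which commute by uniqueness of lifts. (For orientation: the same construction applied to $W(k)$ with $k$ finite gives $W(\bar k)$.) By functoriality there are equivariant maps $A_0^{et}\to O_\eta^{et}\to O^{et}$. They are injective because modulo $p$ they are inclusions inside $\kappa^s$.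

We have $(\bar B^{et})^\Gamma=\kappa\cap\bar B^{et}=\bar B$, since elements of $\bar B^{et}$ are integral over the normal ring $\bar B$. Hence $(B^{et})^\Gamma=B$: if $x$ is $\Gamma$-invariant, lift $\bar x\in\bar B$ to $b\in B$; then $(x-b)/p$ is again $\Gamma$-invariant, and one iterates. Similarly, $\bar x^q=\bar x$ in $\kappa^s$ means $\bar x\in\mathbb F_q$, and successive approximation gives $(O^{et})^{\sigma=1}=W(\mathbb F_q)=:\mathbb Z_q$. It is contained in $W(k)$ because $\mathbb F_q\subset k$, so $\Gamma$ fixes it.

**Step 2: for $u\in B^\times$ there is $x\in(B^{et})^\times$ with $u\sigma(x)=x$.** Modulo $p$ solve $\bar x^{q-1}=\bar u^{-1}$, a finite étale equation over $\bar B$; its roots are units. Inductively, if $u\sigma(x)-x=p^n\delta$, replace $x$ by $x+p^nz$, where $\bar u\bar z^q-\bar z+\bar\delta=0$. This equation is finite étale over some $C$ containing $\bar\delta$, because its leading coefficient is a unit and its derivative is $-1$; so it has a root in $\bar B^{et}$. The limit is a unit since $\bar x$ is.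

**Step 3: the character.** *We attach to $\Lambda$ a character of $\Gamma$ and read off its ramification.* Let $y$ be a generator of $\Lambda$, $\varphi'(y)=uy$ with $u\in O^\times$, and $x\in(O^{et})^\times$ with $u\sigma(x)=x$. Then $z_0=xy\in\Lambda\otimes_OO^{et}$ satisfies $\varphi'(z_0)=\sigma(x)uy=z_0$. For $g\in\Gamma$, $gz_0=g(x)y$ is also $\varphi'$-fixed, so $g(x)/x\in((O^{et})^{\sigma=1})^\times=\mathbb Z_q^\times$. Put $\chi(g)=g(x)/x$, so $gz_0=\chi(g)z_0$. Since $\Gamma$ fixes $\mathbb Z_q$, $\chi$ is a character; it is continuous, because $x$ modulo $p^n$ lies in some $C_n$, on which an open subgroup acts trivially.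

Take $x_\eta\in(O_\eta^{et})^\times$ with $u_\eta\sigma(x_\eta)=x_\eta$. Then $x_\eta y_\eta$ is a $\varphi'$-fixed generator of $\Lambda\otimes O^{et}$, so $x_\eta y_\eta=c_\eta z_0$ with $c_\eta$ a unit fixed by $\sigma$, that is, $c_\eta\in\mathbb Z_q^\times$. As $\Gamma$ fixes $y_\eta$,
$$g(x_\eta)=\chi(g)x_\eta .\tag{3}$$
Now $\mathrm{Gal}(\kappa^s/\operatorname{Frac}R_\eta^{et})$ acts trivially on $R_\eta^{et}$, hence on $O_\eta^{et}$, so $\chi$ is trivial on it. Thus for each $n$ the finite abelian extension $L_n/\kappa$ cut out by $\chi\bmod p^n$ lies in $\operatorname{Frac}R_\eta^{et}$, hence in $\operatorname{Frac}C$ for some $C$ finite étale over $R_\eta$. Ramification indices are multiplicative and subextensions of separable residue extensions are separable, so $L_n$ is unramified over $R_\eta$. This holds for every $\eta$. As $R$ is regular, Zariski–Nagata purity (SGA 2, X.3.4) shows that the normalization of $R$ in $L_n$ is étale over $R$.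

**Step 4: a global function with character $\chi^{-1}$.** Let $J_n=\{a\in A_0^{et}/p^n: ga=\chi(g)^{-1}a\ \ \forall g\in\Gamma\}$. Let $C\subset R^{et}$ be a finite étale Galois $R$-algebra, a domain, with group $\Delta$, such that $\chi\bmod p^n$ factors through $\Delta$; by Step 3 the normalization of $R$ in $L_n$ is one. Its lift $C_n$ over $A_0/p^n$ is again a $\Delta$-Galois covering. An element $a\in J_n$ lies in $C'_n$ for some finite étale Galois $C'\supset C$, and it is invariant under $\ker(\mathrm{Gal}(C'/R)\to\Delta)$. Since $C'_n/C_n$ is Galois with this group, $a\in C_n$. (The maps $C_n\to C'_n$ are faithfully flat, hence injective.) So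
$$J_n=\{a\in C_n:\ ga=\chi(g)^{-1}a\ \ \forall g\in\Delta\},$$
which is the module of invariants of the free rank one $C_n$-module $C_n$ with the semilinear $\Delta$-action $a\mapsto\chi(g)g(a)$. By Galois descent, $J_n$ is an invertible $A_0/p^n$-module. Its formation commutes with base change, so, using a $C$ that works for $n+1$, $J_{n+1}/p^n\cong J_n$. Therefore
$$J=\varprojlim J_n=\{a\in A_0^{et}:\ ga=\chi(g)^{-1}a\ \ \forall g\in\Gamma\}$$
surjects onto $J_1\neq0$. Choose $0\ne a\in J$.

**Step 5: the element $z$.** Put $z=az_0=(ax)y$. Since $A_0^{et}\subset O^{et}$ and $x$ is a unit, $ax\ne0$. It is $\Gamma$-invariant, so $ax\in(O^{et})^\Gamma=O$ and $0\ne z\in\Lambda$. Also $z=(c_\eta^{-1}ax_\eta)y_\eta$, and $c_\eta^{-1}ax_\eta\in O_\eta^{et}$ is $\Gamma$-invariant by (3), so it lies in $(O_\eta^{et})^\Gamma=O_\eta$. Hence $z\in O_\eta y_\eta$ for all $\eta$. $\square$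

If $\dim X=1$, the height one primes are all the closed points, and the étaleness obtained from purity in Step 3 is immediate.

## 11. The subspace $T$ comes from a sub-$F$-isocrystal on $V$

**Proposition 10.** Let $T\subset M_E$ be as in Proposition 8 and $T_V:=T\cap M$. Then $T_V$ is a sub-$F$-isocrystal of $M$ on $V$, $M/T_V$ is projective, and $T_V\otimes_AE=T$.

*Proof.* Assume $T\ne0$, and let $r=\dim T$ and $\ell=\wedge^rT\subset(\wedge^rM)_E$, a line. Since $\sigma^*M_E\to M_E$ is bijective, $\sigma^*T\to T$ is injective, hence bijective, and $\varphi$ is nonzero on $\ell$.

**Step 1: the hypotheses of Lemma 9 for $\ell$.** Fix $\eta$ and put $T_\eta=T\cap M_\eta$. The module $M_\eta/T_\eta$ is finitely generated and embeds in $M_E/T$, so it is torsion-free over the PID $O_\eta[1/p]$. Hence $T_\eta$ is a direct summand of $M_\eta$, and $T_\eta\otimes E\to M_E$ is injective. By Proposition 8 its image is $T$, so $T_\eta$ has rank $r$. In a basis adapted to $T_\eta$, the matrix of $\varphi$ is block triangular over $O_\eta[1/p]$ with unit determinant, so the diagonal blocks have unit determinants. For a generator $y_\eta$ of $\wedge^rT_\eta\subset(\wedge^rM)_\eta$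 we get, by (c) of Section 6, $\varphi(y_\eta)=p^cu_\eta y_\eta$ with $u_\eta\in O_\eta^\times$.

Fix a generator $y$ of $\ell$ and put $\Lambda=Oy$. Rescaling a generator by $f\in E^\times$ multiplies the Frobenius scalar by $\sigma(f)/f\in O^\times$. So $c$ is the valuation of the scalar of $y$, independent of $\eta$, and $\varphi'=p^{-c}\varphi$ sends a generator of $\Lambda$ to a generator. Multiplying $y_\eta$ by a power of $p$, which leaves $u_\eta$ unchanged, we may assume $Oy_\eta=\Lambda$. So Lemma 9 applies.

**Step 2: a global decomposable vector.** Lemma 9 gives $0\ne z\in\ell$ with $z\in O_\eta y_\eta\subset(\wedge^rM)_\eta$ for all $\eta$. Write $\wedge^rM$ as a direct summand of some $A^m$. For some $N$, the coordinates of $p^Nz$ lie in $O$; they also lie in all $O_\eta[1/p]$. So they lie in $\bigcap_\eta O_\eta=A_0$ by (a) and (b) of Section 6. (One $N$ serves all $\eta$, because it is measured in $O$.) Hence $z\in(\wedge^rM)_E\cap A^m=\wedge^rM$.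

**Step 3: $T_V\otimes_AE=T$.** As $z$ generates $\wedge^rT$, we have $T=\{m\in M_E:m\wedge z=0\}$. This is the kernel of the base change to $E$ of the $A$-linear map $M\to\wedge^{r+1}M$, $m\mapsto m\wedge z$, whose kernel is $T\cap M=T_V$. As $A\to E$ is flat, $T_V\otimes_AE=T$.

**Step 4: $T_V$ is a sub-$F$-isocrystal.** $T_V$ is finitely generated and stable under $\varphi$ and $\nabla$. By Lemma 5 applied to $M/T_V$, this quotient is projective, so $T_V$ is a direct summand, and its connection is convergent. Ranks are constant because $A$ is a domain. Locally on $\operatorname{Spec}A$, the map $\sigma^*M\to M$ is block triangular with respect to $\sigma^*T_V$ and $T_V$, with unit determinant; so $\sigma^*T_V\to T_V$ is an isomorphism. $\square$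

## 12. From $V$ to $X$: proof of Theorem 4

Let $M$, $\lambda$, $Q'$, $N$ be as in Theorem 4 and let $V\subset X$ be a nonempty affine open with a chosen lift. For an affine open $W\subset V$ with the induced lift, the rings $O$ and $E$ with $\sigma$ are the same, since modulo $p^n$ both are the local ring at the generic point. Continuous derivations of the lift of $W$ are combinations of those of $A_0$, so $(\varphi,\nabla)$-stability of $E$-subspaces means the same for $V$ and $W$. Taking $W\subset U\cap V$, the generic fibers $Q'_E\subset M_E$ and $N_E\subset(M_{top})_E$ make sense.

The largest slope of $M_{\tilde E}$ is $\lambda$, and the slope-$\lambda$ part of $M_{\tilde E}$ maps isomorphically to $(M_{top})_{\tilde E}$. Let $\tilde N$ be the preimage of $N_{\tilde E}$ in it. It is $\varphi$-stable and nonzero. Let $T$ and $T_V$ be as in Propositions 8 and 10.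

**Step 1: an intrinsic description of $T_V$.** For a sub-$F$-isocrystal $Y\subset M|_V$ the following are equivalent:

1. the image of $Y|_{U\cap V}$ in $M_{top}|_{U\cap V}$ contains $N|_{U\cap V}$;
2. $Y_{\tilde E}\supset\tilde N$;
3. $Y\supset T_V$.

*(1) $\Leftrightarrow$ (2).* Condition (1) says that $N\to M_{top}/\operatorname{im}(Y)$ vanishes on $U\cap V$. This may be checked on a dense affine open $W\subset U\cap V$, then over $E$, since a map of projective modules vanishes if it vanishes over $E$, and then over $\tilde E$. There $Y_{\tilde E}$ is the sum of its slope parts, and only its slope-$\lambda$ part has nonzero image in $(M_{top})_{\tilde E}$. So the image contains $N_{\tilde E}$ if and only if this part contains $\tilde N$.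

*(2) $\Leftrightarrow$ (3).* $Y_E$ is $(\varphi,\nabla)$-stable, so (2) means $Y_E\supset T$. Moreover $Y_E\cap M=Y$, as $M/Y$ is projective. So (2) implies $Y\supset T\cap M=T_V$. Conversely (3) implies $Y_E\supset T_V\otimes_AE=T$, hence (2).

So $T_V$ is the smallest sub-$F$-isocrystal of $M|_V$ with property (1). In particular it does not depend on the chosen lift.

**Step 2: gluing.** If $V'\subset V$ is a smaller nonempty affine open, use the induced lift on $V'$. Then $E$, $\sigma$, $M_E$ and $T$ are the same, and $T_V|_{V'}$ and $T_{V'}$ are subobjects of $M|_{V'}$ with projective quotient and the same generic fiber $T$, hence equal. So for two affine opens, the corresponding subobjects agree on every affine open contained in the intersection. By Zariski descent the $T_V$ glue to a sub-$F$-isocrystal $Y\subset M$ on $X$. It is nonzero since $\tilde N\ne0$.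

**Step 3: $Y|_U\subset Q'$, with image $N$.** $Q'_{\tilde E}$ is $\varphi$-stable with image $N_{\tilde E}$ in $(M_{top})_{\tilde E}$, so its slope-$\lambda$ part is $\tilde N$. Also $Q'_E$ is $(\varphi,\nabla)$-stable. By minimality $T\subset Q'_E$. So $Y|_U\to M|_U/Q'$ vanishes generically, hence vanishes, that is, $Y|_U\subset Q'$. The image of $Y|_U$ in $M_{top}$ contains $N$ by property (1) on each $U\cap V$, and it is contained in the image $N$ of $Q'$. This proves Theorem 4, hence Theorem 3 by Section 5 and Theorem 1 by Section 4. $\square$

## 13. Shrinking $U$, slope filtrations on all of $X$, and cocharacters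

For a cocharacter $\nu$ of $G$, write $P_G(\nu)$ for the subgroup of all $g$ such that $\lim_{t\to0}\nu(t)g\nu(t)^{-1}$ exists. For example, for $\nu(t)=\mathrm{diag}(t,1)$ in $\mathrm{GL}_2$ it is the group of upper triangular matrices.

**Corollary 11.** Let $\mathcal C$, $U$, $S_\bullet$ be as in Theorem 1.

1. If $U'\subset U$ is dense open, then $G(\mathcal C|_{U'})=G(\mathcal C|_U)$. If $U\subset X'\subset X$ with $X'$ open, then $G(\mathcal C|_U)=G(\mathcal C|_{X'})\cap\mathrm{Stab}_{G(\mathcal C)}(S_\bullet)$.
2. $G(\mathcal C|_U)=G(\mathcal C)$ if and only if $\mathcal C$ admits a slope filtration on all of $X$.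
3. There is a cocharacter $\nu$ of $G(\mathcal C|_U)$ with $G(\mathcal C|_U)=P_{G(\mathcal C)}(\nu)$. If $\mathcal C$ is semisimple, then $G(\mathcal C)$ is reductive and $G(\mathcal C|_U)\cap G(\mathcal C)^\circ$ is a parabolic subgroup of $G(\mathcal C)^\circ$.

*Proof.* (1) Choose the fiber functor to factor through restriction to $U'$. The filtrations $S_\bullet$ and $S_\bullet|_{U'}$ have the same fibers, so Theorem 1 for $(X,U)$ and for $(X,U')$ gives the same stabilizer. Theorem 1 for $(X',U)$ is the second claim.

(2) If $\mathcal C$ has a slope filtration on $X$, it restricts to $S_\bullet$ by uniqueness. So $S_\bullet$ is $G(\mathcal C)$-stable, and Theorem 1 gives equality. Conversely, equality implies that the $\omega(S_i)$ are $G(\mathcal C)$-stable, so $S_i=S_i^X|_U$ for subobjects $S_i^X\subset\mathcal C$ on $X$. The generic Newton polygon of $S_i^X/S_{i+1}^X$ is a straight segment. By Grothendieck–Katz, its Newton polygon at every point of $X$ lies on or above this segment with the same endpoints, and by convexity it lies on or below it. So $S_i^X/S_{i+1}^X$ is isoclinic of slope $\sigma_i$ on $X$.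

(3) Let $u\in U$ be a closed point. Its residue field is finite, so a power of Frobenius acts linearly on fibers at $u$. Choosing an embedding of the coefficient field of the fiber into $\overline{\mathbb Q}_p$, we get a $\overline{\mathbb Q}_p$-valued fiber functor at $u$ on $\langle\mathcal C|_U\rangle$. Decomposing by the $p$-adic valuations of the eigenvalues of this power of Frobenius, normalized to give slopes, we get a tensor grading of it. The degrees lie in the group generated by the finitely many slopes of $\mathcal C|_U$ at $u$. So, after multiplication by a common denominator, we have a $\mathbb Z$-grading, that is, a cocharacter of the automorphism group of this fiber functor. Over $\overline{\mathbb Q}_p$ all fiber functors are isomorphic, so we obtain a cocharacter $\nu$ of $G(\mathcal C|_U)$. As $(\mathcal C|_U)^{\le\sigma}$ has slopes $\le\sigma$ at $u$ and the quotient by it has slopes $>\sigma$, the filtration of $\omega(\mathcal C)$ by $\nu$-weights is the slope filtration.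

Choose the sign so that $\nu(t)$ acts on the part of slope $\mu$ by $t^{-n\mu}$, where $n\ge1$ is the common denominator. Conjugation by $\nu(t)$ multiplies the component of $g\in\mathrm{GL}(\omega(\mathcal C))$ from slope $\mu$ to slope $\mu'$ by $t^{n(\mu-\mu')}$. The limit exists exactly when only components with $\mu'\le\mu$ are nonzero, that is, when $g$ preserves the filtration. So the stabilizer in $\mathrm{GL}(\omega(\mathcal C))$ is $P_{\mathrm{GL}}(\nu)$. Since $G(\mathcal C)$ is closed in $\mathrm{GL}(\omega(\mathcal C))$, $P_{\mathrm{GL}}(\nu)\cap G(\mathcal C)=P_{G(\mathcal C)}(\nu)$. Theorem 1 gives $G(\mathcal C|_U)=P_{G(\mathcal C)}(\nu)$.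

If $\mathcal C$ is semisimple, $\omega(\mathcal C)$ is a faithful semisimple representation of $G(\mathcal C)$ in characteristic $0$. The unipotent radical acts trivially on each simple summand, so it is trivial, and $G(\mathcal C)$ is reductive. The image of $\nu$ lies in $G(\mathcal C)^\circ$, so $G(\mathcal C|_U)\cap G(\mathcal C)^\circ=P_{G(\mathcal C)^\circ}(\nu)$, which is parabolic (Springer, *Linear Algebraic Groups*, §8.4 and §15.1). $\square$
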